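\title{Artinian ideals with almost linear resolutions and squares of ideals of linear forms}

\begin{abstract}
Let $I$ be an artinian ideal, generated in degree $d$, in a polynomial ring in $n$ variables over a field of characteristic zero, and suppose that the minimal free resolution of $S/I$ is linear for $p-1$ steps. A theorem of Eisenbud, Huneke and Ulrich gives $\mathfrak m^d\subset I+(l_p,\dots,l_n)$ for all linearly independent linear forms $l_p,\dots,l_n$. It has been conjectured that $\mathfrak m^d\subset I+(l_p,\dots,l_n)^2$ when the forms are general. We prove this for $d\le 2$ and for $p\le 2$, and we disprove it for every $d\ge 3$. The counterexamples come from explicit spaces of forms whose first partial derivatives are linearly independent; the simplest is spanned by $16$ cubics in $96$ variables.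
\end{abstract}

\section{Introduction}\label{sec:intro}

Let $\mathbb K$ be a field of characteristic zero, let $S=\mathbb K[x_1,\dots,x_n]$ be the standard graded polynomial ring, and let $\mathfrak m=(x_1,\dots,x_n)$. The graded Betti numbers of a finitely generated graded $S$-module $M$ are $\beta_{i,j}(M)=\dim_{\mathbb K}\operatorname{Tor}^S_i(M,\mathbb K)_j$; they count the generators of degree $j$ of the $i$-th module in the minimal free resolution of $M$. An ideal $I\subset S$ is \emph{artinian} if $S/I$ has finite length, that is, if $I$ contains a power of $\mathfrak m$. Let $I$ be a homogeneous ideal generated in a single degree $d$, and let $1\le p\le n$. The resolution of $S/I$ is \emph{linear for $p-1$ steps} if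
\[
\beta_{i,j}(S/I)=0\qquad\text{for all }1\le i\le p-1\text{ and all }j\ne i+d-1 .
\]
For $p=1$ the condition is empty, for $p=2$ it repeats that $I$ is generated in degree $d$, and for $p=3$ it says that the relations among the generators are generated by linear ones.

The number of linear steps measures how close an artinian ideal is to $\mathfrak m^d$. Indeed, if the vanishing holds also for $i=n$, then $I=\mathfrak m^d$: the number $\beta_{n,j}(S/I)$ is the dimension of the socle of $S/I$ in degree $j-n$, and the top nonzero graded piece of $S/I$ lies in the socle, so it has degree $d-1$. With fewer linear steps, $I$ still agrees with $\mathfrak m^d$ after restriction to a linear subspace. We use the following result without proof.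

\begin{theorem}[Eisenbud, Huneke, Ulrich]\label{thm:EHU}
Let $I\subset S$ be an artinian ideal generated in degree $d$ such that the resolution of $S/I$ is linear for $p-1$ steps. Then $\mathfrak m^d\subset I+(l_p,\dots,l_n)$ for any linearly independent linear forms $l_p,\dots,l_n$.
\end{theorem}

The quotient $S/(l_p,\dots,l_n)$ is a polynomial ring in $p-1$ variables, and the theorem says that $I$ fills its degree $d$ part, for \emph{every} choice of the forms. One may hope to trade ``every'' for ``general'' and gain one order of vanishing, passing from the linear subspace to its first-order neighborhood. This is the conjecture posed in \cite{LPMI}.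

\medskip
\noindent\textbf{Conjecture.} \emph{Let $I\subset S$ be an artinian ideal generated in a single degree $d$ such that the resolution of $S/I$ is linear for $p-1$ steps. Then $\mathfrak m^d\subset I+(l_p,\dots,l_n)^2$ for sufficiently general linear forms $l_p,\dots,l_n$.}
\medskip

Here ``sufficiently general'' means: for all tuples in a nonempty Zariski open subset of $S_1^{\,n-p+1}$. For $p=n$, $d\ge2$ and $A=S/I$, Theorem~\ref{thm:EHU} says that multiplication by $l$ maps $A_{d-1}$ onto $A_d$ for every $l\neq0$, and the Conjecture says that multiplication by $l^2$ maps $A_{d-2}$ onto $A_d$ for general $l$. The Conjecture is plausible for two reasons. Passing from a property of all members of a family to a first-order property of the general member is what generic smoothness does in characteristic zero, and this argument proves the Conjecture in a certain range (Section~\ref{sec:positive}). Moreover, for the ideals that we construct, dimensions allow $l^2\colon A_{d-2}\to A_d$ to be onto (Remark~\ref{rem:count}). Nevertheless the Conjecture is false.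

\begin{theorem}\label{thm:96}
Over any field $\mathbb K$ of characteristic zero there is an artinian ideal $I\subset\mathbb K[x_1,\dots,x_{96}]$, generated in degree $3$, whose resolution is linear for $n-1=95$ steps, such that $\mathfrak m^3\not\subset I+(l)^2$ for every linear form $l$. So the Conjecture fails for $n=p=96$, $d=3$.
\end{theorem}

\begin{theorem}\label{thm:positive}
The Conjecture holds if $d\le2$ (for any $n,p$) and if $p\le2$ (for any $n,d$).
\end{theorem}

\begin{theorem}\label{thm:general}
Let $d\ge3$ and $k\ge1$. There exist $n$ and an artinian ideal $I\subset\mathbb K[x_1,\dots,x_n]$ generated in degree $d$, with resolution linear for $n-1$ steps, such that $\mathfrak m^d\not\subset I+(l_1,\dots,l_k)^2$ for all linear forms $l_1,\dots,l_k$. Hence the Conjecture fails for all $p$ with $n-k+1\le p\le n$. For $k=1$, that is $p=n$, every $n\ge79$ works, and every $n\ge73$ works if $d=3$.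
\end{theorem}

In Theorem~\ref{thm:general} one has $n>k$, since for $k\ge n$ one could choose the forms with $(l_1,\dots,l_k)^2=\mathfrak m^2$. For a fixed degree $d$, Theorems~\ref{thm:positive} and~\ref{thm:general} show that the Conjecture holds for all $n$ and $p$ if and only if $d\le2$. We do not decide which $p$ with $3\le p\le72$ admit counterexamples.

Section~\ref{sec:dual} translates the problem into one about a space $W$ of forms of degree $d$ and their derivatives. Section~\ref{sec:positive} proves Theorem~\ref{thm:positive} and shows where its argument stops. Section~\ref{sec:cubics} develops the construction for cubics and one linear form. Sections~\ref{sec:blocks} and~\ref{sec:general} extend it to $k$ forms and all degrees $d\ge3$.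

\section{Translation into derivatives of forms}\label{sec:dual}

Let $D=\mathbb K[X_1,\dots,X_n]$, and let $S$ act on $D$ by letting $x_a$ act as $\partial_a=\partial/\partial X_a$; we write $f\circ w$ for the action. The pairing $S_j\times D_j\to\mathbb K$, $\langle f,w\rangle=f\circ w$, is diagonal in the monomial bases with products of factorials on the diagonal, so it is perfect in characteristic zero. It satisfies $\langle fg,w\rangle=\langle f,g\circ w\rangle$. A linear form $l=\sum y_ax_a$ acts as the directional derivative $\partial_y=\sum y_a\partial_a$, where $y\in\mathbb K^n$. We use repeatedly that $\partial_yN=N(y)$ for $N\in D_1$ and $\partial_y^2q=2q(y)$ for $q\in D_2$.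

Put $V=D_1$. For a subspace $L\subset V$ let $\operatorname{Sym}^jL\subset D_j$ be the span of the products of $j$ elements of $L$, and let $\operatorname{Sym}^{d-1}L\cdot V\subset D_d$ be the span of the products $gm$ with $g\in\operatorname{Sym}^{d-1}L$, $m\in V$.

\begin{lemma}\label{lem:dual}
Let $d\ge2$, let $I\subset S$ be a homogeneous ideal, $W=I_d^\perp\subset D_d$, and let $l_1,\dots,l_k\in S_1$.
\begin{enumerate}
\item $\mathfrak m^d\subset I+(l_1,\dots,l_k)$ if and only if no nonzero $w\in W$ satisfies $l_a\circ w=0$ for all $a$.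
\item $\mathfrak m^d\subset I+(l_1,\dots,l_k)^2$ if and only if no nonzero $w\in W$ satisfies $l_al_b\circ w=0$ for all $a,b$.
\item Let $L\subset V$ be the orthogonal complement of $\langle l_1,\dots,l_k\rangle$. The forms in $D_d$ killed by all $l_a$ make up $\operatorname{Sym}^dL$, and those killed by all $l_al_b$ make up $\operatorname{Sym}^{d-1}L\cdot V$.
\end{enumerate}
\end{lemma}

\begin{proof}
For a homogeneous ideal $J$, the inclusion $\mathfrak m^d\subset I+J$ means $I_d+J_d=S_d$, that is, $W\cap J_d^\perp=0$. For $J=(l_1,\dots,l_k)^2$ we have $J_d=\sum l_al_bS_{d-2}$, and $\langle l_al_bg,w\rangle=\langle g,l_al_b\circ w\rangle$ vanishes for all $g\in S_{d-2}$ exactly when $l_al_b\circ w=0$. This proves (2); for (1) replace $l_al_b$ by $l_a$ and $S_{d-2}$ by $S_{d-1}$. For (3), change coordinates dually in $S_1$ and $V$ so that $L=\langle X_1,\dots,X_c\rangle$ and the $l_a$ span $\langle x_{c+1},\dots,x_n\rangle$. A monomial of $S$ sends each monomial of $D$ to zero or to a nonzero multiple of a monomial, and distinct monomials that survive go to distinct monomials. So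 $w$ is killed by all $x_a$ (by all $x_ax_b$) with $a,b>c$ exactly when each monomial of $w$ has degree $0$ (degree at most $1$) in $X_{c+1},\dots,X_n$.
\end{proof}

\begin{example}\label{ex:two}
Let $n=p=2$, $d\ge2$ and $I=(x_1^d,x_2^d)$. Then $W$ consists of the forms of degree $d$ without the terms $X_1^d$ and $X_2^d$. A form $l\ne0$ determines a line $L=\langle m\rangle$ with $m=\alpha X_1+\beta X_2$. The forms killed by $l$ are the multiples of $m^d$, and $m^d\notin W$, as Theorem~\ref{thm:EHU} predicts. The forms killed by $l^2$ are $m^{d-1}m'$ with $m'=\alpha'X_1+\beta'X_2$, and the coefficients of $X_1^d$, $X_2^d$ are $\alpha^{d-1}\alpha'$, $\beta^{d-1}\beta'$. If $\alpha\beta\ne0$, only $m'=0$ gives an element of $W$, so $\mathfrak m^d\subset I+(l)^2$. For $l=x_1$ the form $X_1X_2^{d-1}\in W$ is killed by $l^2$. So the Conjecture holds here, and the word ``general'' cannot be dropped from it.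
\end{example}

For counterexamples we need ideals with many linear steps. The simplest candidates are the ideals that contain $\mathfrak m^{d+1}$, because they are determined by $W$ alone. For them, linearity for $n-1$ steps is a condition on first derivatives.

\begin{definition}\label{def:IP}
A family $F_1,\dots,F_N\in D_d$ has \emph{independent partials} if the $nN$ forms $\partial_aF_j$ are linearly independent; equivalently, if $\sum_j\partial_{v_j}F_j=0$ with $v_j\in\mathbb K^n$ forces all $v_j=0$.
\end{definition}

Such a family is linearly independent, because $\sum c_jF_j=0$ gives $\sum c_j\partial_1F_j=0$. If $W$ is its span, then writing $w_a=\sum_jc_{ja}F_j$ turns the condition into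
\begin{equation}\label{eq:IPW}
w_1,\dots,w_n\in W,\quad \sum_a\partial_aw_a=0\quad\Longrightarrow\quad w_1=\dots=w_n=0 .
\end{equation}
This depends only on $W$, and we then also say that $W$ has independent partials.

\begin{lemma}\label{lem:linear}
Let $d,n\ge2$ and let $W\subset D_d$ have independent partials. Put $I_j=0$ for $j<d$, $I_d=W^\perp$ and $I_j=S_j$ for $j>d$. Then $I=\bigoplus_jI_j$ is an artinian ideal with $I_d^\perp=W$, it is generated in degree $d$, and the resolution of $S/I$ is linear for $n-1$ steps.
\end{lemma}

\begin{proof}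
Since $S_1I_j\subset I_{j+1}$ for all $j$ and $\mathfrak m^{d+1}\subset I$, this is an artinian ideal. Let $A=S/I$. Resolving $\mathbb K$ by the Koszul complex shows that $\operatorname{Tor}_i(A,\mathbb K)_{i+s}$ is the homology of
\[
\textstyle\bigwedge^{i+1}S_1\otimes A_{s-1}\longrightarrow\bigwedge^iS_1\otimes A_s\longrightarrow\bigwedge^{i-1}S_1\otimes A_{s+1},
\]
where, with $x_K$ the wedge product of the $x_a$ for $a\in K\subset\{1,\dots,n\}$, the differential is $x_K\otimes g\mapsto\sum_{a\in K}\pm\,x_{K\setminus a}\otimes x_ag$. Let $1\le i\le n-1$. We show that the homology vanishes for $s\ne d-1$; the case $i=1$, available because $n\ge2$, then says that $I$ is generated in degree $d$.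

If $s\le d-2$, then $A$ agrees with $S$ in degrees $s-1,s,s+1$, so the homology is $\operatorname{Tor}_i(S,\mathbb K)_{i+s}=0$. If $s>d$, then $A_s=0$. Let $s=d$. Since $A_{d+1}=0$, the homology is the cokernel of $\bigwedge^{i+1}S_1\otimes S_{d-1}\to\bigwedge^iS_1\otimes A_d$. The dual of $A_d=S_d/W^\perp$ is $W$, so a functional on the target is a family $(w_J)_{|J|=i}$ of elements of $W$. Its value on the image of $x_K\otimes g$ is
\[
\sum_{a\in K}\pm\langle x_ag,w_{K\setminus a}\rangle=\Big\langle g,\sum_{a\in K}\pm\,\partial_aw_{K\setminus a}\Big\rangle .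
\]
If the functional kills the image, then $\sum_{a\in K}\pm\partial_aw_{K\setminus a}=0$ for every $K$ with $|K|=i+1$, and \eqref{eq:IPW} gives $w_{K\setminus a}=0$ for all $a\in K$. As $i\le n-1$, every $J$ with $|J|=i$ has the form $K\setminus a$. So the functional is zero and the cokernel vanishes.
\end{proof}

\begin{remark}\label{rem:count}
For $i=n-1$ the only set $K$ is $\{1,\dots,n\}$, so for ideals of this shape \eqref{eq:IPW} is also necessary for $n-1$ linear steps. It implies $n\dim W\le\dim D_{d-1}$. Since $\dim D_{d-1}/\dim D_{d-2}=(n+d-2)/(d-1)\le n$, we get $\dim A_d=\dim W\le\dim D_{d-2}=\dim A_{d-2}$. Thus the failure of surjectivity of $l^2\colon A_{d-2}\to A_d$ is never forced by dimensions; in Theorem~\ref{thm:96} they are $96$ and $16$.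
\end{remark}

\section{The cases $d\le2$ and $p\le2$}\label{sec:positive}

By Lemma~\ref{lem:dual}, Theorem~\ref{thm:EHU} says that $W$ meets $\operatorname{Sym}^dL$ only in $0$ for every $L$ of dimension $p-1$, and the Conjecture asks that $W$ meet the larger space $\operatorname{Sym}^{d-1}L\cdot V$ only in $0$ for general $L$. A linear space that misses a cone also misses its general tangent space. We apply this to the cone swept out by the spaces $\operatorname{Sym}^dL$.

\begin{proof}[Proof of Theorem~\ref{thm:positive}]
If $d=1$, then $S/I$ is a polynomial ring of finite length, so $I=\mathfrak m$. If $p=1$ and $d\ge2$, then $(l_1,\dots,l_n)^2=\mathfrak m^2\supset\mathfrak m^d$ for independent $l_1,\dots,l_n$. So let $p,d\ge2$, with $d=2$ or $p=2$.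

\emph{Reduction to an algebraically closed field.} The inclusion $\mathfrak m^d\subset I+(l_p,\dots,l_n)^2$ holds exactly when the map $I_d\oplus\bigoplus_{a\le b}S_{d-2}\to S_d$ given by the inclusion of $I_d$ and multiplication by the $l_al_b$ is onto, that is, when one of its minors of size $\dim S_d$ is nonzero. These minors are polynomials over $\mathbb K$ in the coefficients of the forms. The hypotheses on $I$ are preserved by extending the field. If one tuple over $\overline{\mathbb K}$ satisfies the inclusion, then some minor is a nonzero polynomial, and since $\mathbb K$ is infinite its nonvanishing defines a nonempty open set of good tuples over $\mathbb K$. So we may assume $\mathbb K=\overline{\mathbb K}$ and need only one good tuple.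

\emph{The cone.} Let $W=I_d^\perp$ and let $Z\subset D_d$ be the union of the spaces $\operatorname{Sym}^dL$ over all $L\subset V$ with $\dim L=p-1$. The pairs $(L,f)$ with $f\in\operatorname{Sym}^dL$ form a closed subvariety of $\operatorname{Gr}(p-1,V)\times D_d$ that is a vector bundle over the Grassmannian, hence irreducible. The Grassmannian is proper, so the image $Z$ in $D_d$ is an irreducible closed cone, and $Z\ne0$ because $p\ge2$. For each $L$, apply Theorem~\ref{thm:EHU} to a basis $l_p,\dots,l_n$ of $L^\perp\subset S_1$. Parts (1) and (3) of Lemma~\ref{lem:dual} give $W\cap\operatorname{Sym}^dL=0$. Hence $W\cap Z=0$. This is the only place, for $d\ge2$, where the hypotheses on $I$ are used.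

\emph{A general tangent space misses $W$.} Let $\pi\colon Z\to D_d/W$ be the restriction of the linear projection; then $\pi^{-1}(0)=\{0\}$. The coordinate functions of $D_d/W$ are linear forms on $Z$ whose only common zero is the origin, so by the Nullstellensatz the graded ring $\mathbb K[Z]$ modulo these forms is finite-dimensional. By the graded Nakayama lemma, lifts of a homogeneous basis generate $\mathbb K[Z]$ as a module over $\mathbb K[D_d/W]$. So $\pi$ is finite, and $Y=\pi(Z)$ is an irreducible closed variety with $\dim Y=\dim Z$. Generic smoothness states that for a dominant morphism $Z\to Y$ of irreducible varieties over an algebraically closed field of characteristic zero there is a nonempty open $U\subset Z$ such that for $f\in U$ the points $f$ and $\pi(f)$ are smooth and $d\pi\colon T_fZ\to T_{\pi(f)}Y$ is onto. The dimensions agree, so $d\pi$ is injective. It is the restriction of the projection $D_d\to D_d/W$ to $T_fZ\subset D_d$, and therefore $W\cap T_fZ=0$ for $f\in U$.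

\emph{The tangent space is large enough.} The cone $Z$ is stable under linear substitutions of the variables, since these send $L$ into a subspace of dimension $p-1$. For $m\in V$ the substitution $X_a\mapsto X_a+sm$, with the other variables fixed, gives the curve $f+s\,m\,\partial_af+O(s^2)$ in $Z$. Hence $T_fZ\supset(S_1\circ f)\cdot V$.

Let $d=2$. Elements of $Z$ are quadrics of rank at most $p-1$, where the rank of $f$ is $\dim(S_1\circ f)$. Those of rank exactly $p-1$ form a nonempty open subset of $Z$, which meets $U$ because $Z$ is irreducible. For such $f\in U\cap\operatorname{Sym}^2L$ we have $S_1\circ f\subset L$ with equal dimensions, so $S_1\circ f=L$. Let $p=2$. Choose $0\ne f\in U$; then $f=c\,m^d$ with $L=\langle m\rangle$, $c\neq0$, and $\partial_yf=cd\,m(y)\,m^{d-1}$, so $S_1\circ f=\langle m^{d-1}\rangle$. In both cases $S_1\circ f=\operatorname{Sym}^{d-1}L$. Therefore $W\cap(\operatorname{Sym}^{d-1}L\cdot V)\subset W\cap T_fZ=0$, and parts (2) and (3) of Lemma~\ref{lem:dual} show that a basis of $L^\perp$ is a good tuple.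
\end{proof}

\begin{remark}
Characteristic zero is needed. If $\operatorname{char}\mathbb K=c>0$, take $n=p=2$, $d=c$, $I=(x_1^c,x_2^c)$. For every $l\ne0$ the nonzero form $l^c$ lies in $I_c\cap(l^2)_c$, so $\dim(I+(l)^2)_c\le2+(c-1)-1<c+1=\dim S_c$.
\end{remark}

\begin{remark}\label{rem:stop}
The argument cannot reach $d,p\ge3$. The cone has $\dim Z\le\dim\operatorname{Sym}^dL+(n-p+1)(p-1)$, whereas $\dim(\operatorname{Sym}^{d-1}L\cdot V)=\dim\operatorname{Sym}^dL+(n-p+1)\dim\operatorname{Sym}^{d-1}L$. For $d,p\ge3$ we have $\dim\operatorname{Sym}^{d-1}L>p-1$, so the tangent space at a smooth point is too small to contain $\operatorname{Sym}^{d-1}L\cdot V$. The counterexamples live in this gap.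
\end{remark}

\section{Sixteen cubics in $96$ variables}\label{sec:cubics}

By Lemmas~\ref{lem:dual} and~\ref{lem:linear}, Theorem~\ref{thm:96} follows once we have a space $W$ of cubics with two properties that pull in opposite directions:
\begin{itemize}
\item[(a)] $W$ has independent partials;
\item[(b)] for every $y\in\mathbb K^n$ there is $0\ne w\in W$ with $\partial_y^2w=0$.
\end{itemize}

\subsection*{Products, and why they fail}
For a linear form $N$ and a quadric $q$ we have $\partial_y^2(Nq)=2N(y)\,\partial_yq+2N\,q(y)$, which vanishes if $N(y)=q(y)=0$. So let $W$ be spanned by the products $u_iq_j$ of two independent linear forms $u_1,u_2$ and two independent quadrics $q_1,q_2$. For each $y$ some nonzero $N\in\langle u_1,u_2\rangle$ and some nonzero $q\in\langle q_1,q_2\rangle$ vanish at $y$, and $Nq\in W$. So (b) holds. But (a) fails for $n\ge3$: the conditions $u_1(v)=u_1(v')=0$ and $\partial_vq_1+\partial_{v'}q_2=0$ are $n+2$ linear equations in the $2n$ coordinates of $(v,v')$, and a nonzero solution gives $\partial_v(u_1q_1)+\partial_{v'}(u_1q_2)=0$.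

\subsection*{Skew-symmetric matrices}
We replace the product by a sum of products. Let $q$ be a column of quadrics and $N$ a row of linear forms. Then
\begin{equation}\label{eq:second}
\partial_y^2(Nq)=2N(y)\,\partial_yq+2N\,q(y).
\end{equation}
The condition $N(y)=0$ is a small number of scalar equations, which can be met by counting parameters. The condition $N\,q(y)=0$ asks a linear form in all the variables to vanish identically, which is too much to get by counting. Skew-symmetry gives it for free: if $U$ is a skew matrix of linear forms and $N=q(y)^TU$, then $N\,q(y)=0$. So $W$ should contain the entries of $U^iq$ for several skew matrices $U^i$, enough of them to solve $N(y)=0$ for a combination.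

Take the entries $u^i_{jh}$ of the $U^i$ to be independent variables. A difficulty remains: if $q$ did not involve these variables, the derivative of $(U^1q)_j$ in $u^1_{jh}$ and the derivative of $(U^2q)_j$ in $u^2_{jh}$ would both be $q_h$, against (a). So every entry $t=u^i_{jh}$ must occur in $q$. We give each $t$ its own small set of further variables and let $t$ occur in $q$ only through products with them; then (a) splits into one small linear system for each $t$. The size $4$ of the matrices is the smallest for which this system can have only the zero solution, as the count in Section~\ref{sec:blocks} shows.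

\begin{proof}[Proof of Theorem~\ref{thm:96}]
Let $\mathcal A$ be the set of the $24$ variables $u^i_{jh}$ with $1\le i\le4$, $1\le j<h\le4$. Put $u^i_{hj}=-u^i_{jh}$, $u^i_{jj}=0$ and $U^i=(u^i_{jh})_{j,h}$. For each $t\in\mathcal A$ take three further variables $z_{t1},z_{t2},z_{t3}$, and let $D$ be the polynomial ring in these $n=24+72=96$ variables. Put
\begin{align*}
q_1&=\sum_tz_{t1}z_{t2}, & q_2&=\sum_tz_{t2}z_{t3},\\
q_3&=\sum_t(z_{t3}z_{t1}+t\,z_{t2}), & q_4&=\sum_t(z_{t1}^2+t\,z_{t3}),
\end{align*}
$q=(q_1,\dots,q_4)^T$, and $F_{ij}=(U^iq)_j=\sum_hu^i_{jh}q_h$ for $1\le i,j\le4$. Let $W$ be the span of these $16$ cubics.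

\emph{Property (a).} Suppose $\sum_{i,j}\partial_{v_{ij}}F_{ij}=0$. By the product rule and skew-symmetry,
\[
\sum_h\sigma_hq_h+\sum_i\sum_{j<h}u^i_{jh}L^i_{jh}=0,\qquad \sigma_h=\sum_{i,j}u^i_{jh}(v_{ij}),\qquad L^i_{jh}=\partial_{v_{ij}}q_h-\partial_{v_{ih}}q_j .
\]
Set all $u=0$. The quadrics $q_h|_{u=0}$ involve disjoint sets of monomials, so they are independent and all $\sigma_h=0$. In what remains, each $L^i_{jh}$ is a linear form in the $u$ and the $z$. The terms bilinear in $u$ and $z$ must cancel, and the monomials $u^i_{jh}z_{t\kappa}$ are distinct, so the $z$-part of every $L^i_{jh}$ is zero.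

Fix $i$ and $t$. Write $z_\kappa=z_{t\kappa}$ and $v_j=v_{ij}$, and let $(a_j,b_j,c_j,\mu_j)$ be the coordinates of $v_j$ belonging to $(z_1,z_2,z_3,t)$. For a vector $v$ with coordinates $(a,b,c,\mu)$, the parts of $\partial_vq_1,\dots,\partial_vq_4$ in $z_1,z_2,z_3$ are
\[
bz_1+az_2,\qquad cz_2+bz_3,\qquad cz_1+\mu z_2+az_3,\qquad 2az_1+\mu z_3 .
\]
The six equations $\partial_{v_j}q_h=\partial_{v_h}q_j$ in these variables are
\[
\begin{array}{c|c|l}
(j,h)&\text{equation}&\text{consequences}\\ \hline
(1,2)& c_1z_2+b_1z_3=b_2z_1+a_2z_2 & b_2=0,\ c_1=a_2,\ b_1=0\\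
(1,3)& c_1z_1+\mu_1z_2+a_1z_3=b_3z_1+a_3z_2 & c_1=b_3,\ \mu_1=a_3,\ a_1=0\\
(1,4)& 2a_1z_1+\mu_1z_3=b_4z_1+a_4z_2 & 2a_1=b_4,\ a_4=0,\ \mu_1=0\\
(2,3)& c_2z_1+\mu_2z_2+a_2z_3=c_3z_2+b_3z_3 & c_2=0,\ \mu_2=c_3,\ a_2=b_3\\
(2,4)& 2a_2z_1+\mu_2z_3=c_4z_2+b_4z_3 & a_2=0,\ c_4=0,\ \mu_2=b_4\\
(3,4)& 2a_3z_1+\mu_3z_3=c_4z_1+\mu_4z_2+a_4z_3 & 2a_3=c_4,\ \mu_4=0,\ \mu_3=a_4
\end{array}
\]
The table gives $a_1,b_1,\mu_1,a_2,b_2,c_2,a_4,c_4,\mu_4=0$ directly. Then $c_1=b_3=a_2=0$, $a_3=\mu_1=0$, $\mu_3=a_4=0$, $b_4=2a_1=0$, and $c_3=\mu_2=b_4=0$. All sixteen coordinates vanish. Every variable is some $t$ or some $z_{t\kappa}$, so all $v_{ij}=0$.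

\emph{Property (b).} Let $y\in\mathbb K^{96}$. Let $\varpi=q(y)$ if $q(y)\ne0$, and let $\varpi$ be any nonzero vector of $\mathbb K^4$ otherwise; in both cases $q(y)\in\mathbb K\varpi$. By skew-symmetry the four rows $\varpi^TU^i(y)$ lie in the $3$-dimensional space $\{\rho:\rho\varpi=0\}$, so $\sum_i\lambda_i\varpi^TU^i(y)=0$ for some $0\ne\lambda\in\mathbb K^4$. Put $N=\sum_i\lambda_i\varpi^TU^i$ and
\[
w=Nq=\sum_{i,j}\lambda_i\varpi_jF_{ij}\in W .
\]
The $F_{ij}$ are independent by (a), so $w\ne0$. We have $N(y)=0$ by the choice of $\lambda$ and $N\varpi=0$ by skew-symmetry, so \eqref{eq:second} gives $\partial_y^2w=0$.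

The ideal $I$ of Lemma~\ref{lem:linear} is artinian, generated in degree $3$ and linear for $95$ steps by (a), and $\mathfrak m^3\not\subset I+(l)^2$ for every $l$ by (b) and Lemma~\ref{lem:dual}(2).
\end{proof}

\section{Good blocks of quadrics}\label{sec:blocks}

For $k$ linear forms, given by vectors $y_1,\dots,y_k$, the last term of \eqref{eq:second} is replaced by $N\cdot\partial_{y_a}\partial_{y_b}q$. Now $N$ must annihilate up to $e=\binom{k+1}2$ constant vectors. A skew matrix is an alternating form in two arguments, and fixing one argument at $\varpi$ leaves a functional that vanishes on $\varpi$. Likewise, fixing $e$ arguments of an alternating form in $e+1$ arguments leaves a functional that vanishes on their span. This section isolates the linear system that replaces the table of Section~\ref{sec:cubics} and shows that it can be arranged to have only the zero solution.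

Let $1\le e<r$, $[r]=\{1,\dots,r\}$, and let $Q=\mathbb K^r$ have the basis $\mathbf e_1,\dots,\mathbf e_r$. For $E\subset[r]$ let $\mathbf e_E$ be the wedge product of the $\mathbf e_j$, $j\in E$, in increasing order, and for $j\notin E$ define $\varepsilon(j,E)=\pm1$ by $\mathbf e_j\wedge\mathbf e_E=\varepsilon(j,E)\,\mathbf e_{E\cup j}$.

\begin{definition}\label{def:block}
A \emph{block} of size $s$ for $(r,e)$ consists of variables $z_1,\dots,z_s$, a further variable $t$, and quadrics $q_j=\bar q_j(z)+t\,\tau_j(z)$ for $j\in[r]$, with $\bar q_j$ quadratic and $\tau_j$ linear in $z$. It is \emph{good} if the only family of vectors $v_E\in\mathbb K^{s+1}$, $|E|=e$, with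
\begin{equation}\label{eq:star}
\sum_{j\in G}\varepsilon(j,G\setminus j)\,\big(\partial_{v_{G\setminus j}}q_j\big)\big|_{t=0}=0\qquad\text{for all }G\subset[r],\ |G|=e+1,
\end{equation}
is the zero family. A \emph{$t$-free block} is defined in the same way without $t$: there are no $\tau_j$, and $v_E\in\mathbb K^s$.
\end{definition}

Deleting $t$ from a good block leaves a good $t$-free block, as one sees by taking vectors $v_E$ with $t$-coordinate zero. The system \eqref{eq:star} has $\binom re(s+1)$ unknowns and $\binom r{e+1}s$ equations. A good block therefore needs $\binom r{e+1}>\binom re$, that is $r\ge2e+2$, and for $(r,e)=(4,1)$ it needs $4(s+1)\le6s$, that is $s\ge2$.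

\begin{example}\label{ex:AB}
Let $(r,e)=(4,1)$. Then \eqref{eq:star} reads $\partial_{v_j}q_h=\partial_{v_h}q_j$ at $t=0$ for $j<h$.

\emph{Type B} $(s=3)$: $z_1z_2,\ z_2z_3,\ z_3z_1+tz_2,\ z_1^2+tz_3$. The table in Section~\ref{sec:cubics} shows that it is good. Here $\bar q_1,\dots,\bar q_4$ are distinct monomials, hence independent.

\emph{Type A} $(s=2)$: $z_1^2,\ z_1z_2+tz_1,\ z_2^2,\ t(z_1+z_2)$. For $v=(a,b,\mu)$ the derivatives at $t=0$ are $2az_1$, $(b+\mu)z_1+az_2$, $2bz_2$, $\mu(z_1+z_2)$. We solve the equations in the order shown, using earlier rows in later ones: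
\[
\begin{array}{c|c|l}
(1,4)&\mu_1(z_1+z_2)=2a_4z_1&\mu_1=a_4=0\\
(3,4)&\mu_3(z_1+z_2)=2b_4z_2&\mu_3=b_4=0\\
(2,4)&\mu_2(z_1+z_2)=\mu_4z_1&\mu_2=\mu_4=0\\
(1,2)&b_1z_1+a_1z_2=2a_2z_1&a_1=0,\ b_1=2a_2\\
(1,3)&2b_1z_2=2a_3z_1&b_1=a_3=0,\ \text{so }a_2=0\\
(2,3)&2b_2z_2=b_3z_1&b_2=b_3=0
\end{array}
\]
So type A is good. It has the smallest possible size, but $\bar q_4=0$.
\end{example}

For general $e$ we need a uniform construction. The equations \eqref{eq:star} are the coordinates of the single equation
\begin{equation}\label{eq:star2}
\sum_{E,\,j}(\mathbf e_j\wedge\mathbf e_E)\otimes\big(\partial_{v_E}q_j\big)\big|_{t=0}=0 .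
\end{equation}
Suppose that $\bar q_j=\langle\psi,c_j\xi\rangle$ is bilinear in two groups of variables $\xi,\psi$, with linear maps $c_j$. Then, ignoring $t$, goodness is the injectivity of the two operators $\sum_j(\mathbf e_j\wedge)\otimes c_j$ and $\sum_j(\mathbf e_j\wedge)\otimes c_j^*$. If $c_j$ is itself an exterior multiplication, commutation relations decide the question.

Let $P$ be a second $r$-dimensional space with basis $\mathbf f_1,\dots,\mathbf f_r$. Give $\bigwedge Q\otimes\bigwedge P$ the symmetric bilinear form with orthonormal basis $\mathbf e_E\otimes\mathbf f_J$. Let $a_j=\mathbf e_j\wedge$ act on the first factor and $c_j=\mathbf f_j\wedge$ on the second; operators on different factors commute. The adjoints $a_j^*,c_j^*$ are the contractions. They satisfy $a_j^*a_h+a_ha_j^*=\delta_{jh}$, and $n_j=a_ja_j^*$ fixes $\mathbf e_E$ if $j\in E$ and kills it otherwise, so $\sum_jn_j=i$ on $\bigwedge^iQ$. The same holds for $c_j$ and $n_j'=c_jc_j^*$. Put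
\[
\Omega=\sum_ja_jc_j,\quad\Lambda=\Omega^*=\sum_ja_j^*c_j^*,\qquad\Omega'=\sum_ja_jc_j^*,\quad\Lambda'=\Omega'^*=\sum_ja_j^*c_j .
\]

\begin{lemma}\label{lem:sl2}
On $\bigwedge^iQ\otimes\bigwedge^{i'}P$, the operator $\Omega$ is injective if $i+i'<r$, and $\Omega'$ is injective if $i<i'$.
\end{lemma}

\begin{proof}
We have
\[
\Lambda\Omega-\Omega\Lambda=\sum_{j,h}\big(a_j^*a_h\,c_j^*c_h-a_ha_j^*\,c_hc_j^*\big),\qquad
\Lambda'\Omega'-\Omega'\Lambda'=\sum_{j,h}\big(a_j^*a_h\,c_jc_h^*-a_ha_j^*\,c_h^*c_j\big).
\]
For $j\ne h$ the terms cancel, since exchanging the operators produces one sign in each factor. For $j=h$ they are $(1-n_j)(1-n_j')-n_jn_j'=1-n_j-n_j'$ and $(1-n_j)n_j'-n_j(1-n_j')=n_j'-n_j$. Summing over $j$ gives $\Lambda\Omega=\Omega\Lambda+(r-i-i')$ and $\Lambda'\Omega'=\Omega'\Lambda'+(i'-i)$. Over $\mathbb Q$ the form is positive definite, and pairing with $x$ gives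
\[
|\Omega x|^2=|\Lambda x|^2+(r-i-i')|x|^2,\qquad|\Omega'x|^2=|\Lambda'x|^2+(i'-i)|x|^2 .
\]
This proves injectivity over $\mathbb Q$. The matrices have integer entries, so some maximal minor is a nonzero integer, and it stays nonzero in $\mathbb K$.
\end{proof}

It remains to attach $t$ so that the $t$-coordinates of the $v_E$ are forced to vanish. We use several copies of the bilinear block, each of which detects one possible nonzero coordinate.

\begin{lemma}\label{lem:good}
For every $e\ge1$ and $r=2e+2$ there is a good block for $(r,e)$ with $\bar q_1,\dots,\bar q_r$ linearly independent.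
\end{lemma}

\begin{proof}
Index the copies by pairs $\gamma=(h,J)$ with $h\in[r]$, $J\subset[r]$, $|J|=e+1$, and put $g^\gamma_j=\delta_{jh}\mathbf f_J\in\bigwedge^{e+1}P$. The $z$-variables are the coordinates of $\xi^\gamma\in\bigwedge^eP$ and $\psi^\gamma\in\bigwedge^{e+1}P$ for all $\gamma$. Put
\[
q_j=\sum_\gamma\big\langle\psi^\gamma,\ \mathbf f_j\wedge\xi^\gamma+t\,g_j^\gamma\big\rangle .
\]
If $\sum\rho_j\bar q_j=0$, then $(\sum\rho_j\mathbf f_j)\wedge\xi=0$ for all $\xi\in\bigwedge^eP$. For $\xi=\mathbf f_E$ with $j\notin E$ the coefficient of $\mathbf f_{E\cup j}$ is $\pm\rho_j$. So the $\bar q_j$ are independent.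

Let $v_E$ have components $x_E^\gamma\in\bigwedge^eP$, $y_E^\gamma\in\bigwedge^{e+1}P$ and $\mu_E\in\mathbb K$ along $\xi^\gamma$, $\psi^\gamma$ and $t$. Then
\[
\big(\partial_{v_E}q_j\big)\big|_{t=0}=\sum_\gamma\big\langle c_j^*y_E^\gamma,\xi^\gamma\big\rangle+\sum_\gamma\big\langle\psi^\gamma,\ c_jx_E^\gamma+\mu_E\,g_j^\gamma\big\rangle .
\]
Put $x^\gamma=\sum_E\mathbf e_E\otimes x_E^\gamma$, $y^\gamma=\sum_E\mathbf e_E\otimes y_E^\gamma$ and $\mu=\sum_E\mu_E\mathbf e_E$. Comparing the coefficients of $\xi^\gamma$ and of $\psi^\gamma$ in \eqref{eq:star2} gives, for every $\gamma=(h,J)$,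
\[
\Omega'y^\gamma=0,\qquad\Omega x^\gamma+(\mathbf e_h\wedge\mu)\otimes\mathbf f_J=0 .
\]
Since $y^\gamma\in\bigwedge^eQ\otimes\bigwedge^{e+1}P$, Lemma~\ref{lem:sl2} gives $y^\gamma=0$. Fix $E$ with $|E|=e$, choose $h\notin E$, and put $G=E\cup h$ and $J=[r]\setminus G$; then $|J|=e+1$ because $r=2e+2$. As $G\cap J=\emptyset$, we have $\Lambda(\mathbf e_G\otimes\mathbf f_J)=0$, so $\langle\Omega x^\gamma,\mathbf e_G\otimes\mathbf f_J\rangle=\langle x^\gamma,\Lambda(\mathbf e_G\otimes\mathbf f_J)\rangle=0$. Pairing the second equation for $\gamma=(h,J)$ with $\mathbf e_G\otimes\mathbf f_J$ leaves the coefficient of $\mathbf e_G$ in $\mathbf e_h\wedge\mu$, which is $\pm\mu_E$. So $\mu=0$. Now $\Omega x^\gamma=0$ with $x^\gamma\in\bigwedge^eQ\otimes\bigwedge^eP$ and $2e<r$, so $x^\gamma=0$ by Lemma~\ref{lem:sl2}.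
\end{proof}

\section{All degrees and several linear forms}\label{sec:general}

We prove Theorem~\ref{thm:general}. To raise the degree from $3$ to $d$ we multiply cubics by forms of degree $d-3$ in new variables $\theta_0,\dots,\theta_k$. There are $k+1$ of them so that some nonzero linear form $\ell$ in the $\theta_g$ vanishes at $y_1,\dots,y_k$; multiplication by $\ell^{d-3}$ then commutes with the derivatives $\partial_{y_a}$. The $\theta_g$ must occur in the quadrics too, for if a cubic $F$ did not involve them we would have $\partial(\theta_0F)/\partial\theta_0=\partial(\theta_1F)/\partial\theta_1$ already for $d=4$.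

\subsection*{The construction}
Put $e=\binom{k+1}2$, $r=2e+2$ and $m=k(r-e)+1$; for $k=1$ these are $1,4,4$. Let $\mathcal A$ consist of variables $u^i_G$ for $1\le i\le m$, $G\subset[r]$, $|G|=e+1$, and, if $d\ge4$, of variables $\theta_0,\dots,\theta_k$. To each element of $\mathcal A$ attach a good block for $(r,e)$ that has this element as its variable $t$ and has its own $z$-variables. Further good $t$-free blocks, with their own variables, may be added. Let $D$ be the polynomial ring in all these variables, let $q_j$ be the sum over all blocks of the $j$-th block quadrics, and let $\bar q_j$ be obtained from $q_j$ by setting the variables in $\mathcal A$ to zero. We require: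
\begin{equation}\label{eq:dagger}
\bar q_1,\dots,\bar q_r\ \text{ are linearly independent.}
\end{equation}
This holds as soon as it holds for one of the blocks, as one sees by setting the variables of the other blocks to zero. So the blocks of Lemma~\ref{lem:good} may be used, and for $k=1$ blocks of types A and B with at least one of type B. Put
\[
F^i_E=\sum_{j\notin E}\varepsilon(j,E)\,u^i_{E\cup j}\,q_j\quad(1\le i\le m,\ |E|=e),\qquad W=\big\langle\theta^\eta F^i_E:\ |\eta|=d-3\big\rangle\subset D_d,
\]
where $\theta^\eta=\theta_0^{\eta_0}\cdots\theta_k^{\eta_k}$; for $d=3$, $W$ is the span of the $F^i_E$. For $k=1$, $d=3$ and blocks of type B only, $F^i_{\{j\}}=-F_{ij}$, and we recover Section~\ref{sec:cubics}.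

\subsection*{Independent partials}
The products $\theta^\eta F^i_E$ are handled by filtering by the degree in $\theta$, so we need the cubics to have independent partials even after setting $\theta=0$. Let $\mathfrak t=(\theta_0,\dots,\theta_k)\subset D$, with $\mathfrak t=0$ if $d=3$.

\begin{lemma}\label{lem:claim}
If $\sum_{i,E}\partial_{v_{iE}}F^i_E\in\mathfrak t$, then all $v_{iE}=0$. The $F^i_E$ are linearly independent modulo $\mathfrak t$.
\end{lemma}

\begin{proof}
By the product rule, and collecting the terms with $E\cup j=G$, the sum equals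
\[
\sum_j\sigma_jq_j+\sum_{i,G}u^i_GL^i_G,\qquad\sigma_j=\sum_{i}\sum_{E\not\ni j}\varepsilon(j,E)\,u^i_{E\cup j}(v_{iE}),\qquad L^i_G=\sum_{j\in G}\varepsilon(j,G\setminus j)\,\partial_{v_{i,G\setminus j}}q_j .
\]
It vanishes for $\theta=0$. Setting all variables in $\mathcal A$ to zero gives $\sum\sigma_j\bar q_j=0$, so $\sigma_j=0$ by \eqref{eq:dagger}. The part of $\sum u^i_GL^i_G$ bilinear in $u$ and $z$ is unchanged by setting $\theta=0$, so it vanishes, and the $z$-part of each linear form $L^i_G$ is zero. Fix $i$ and a block. Different blocks have different $z$-variables, so the part of $L^i_G$ in the $z$-variables of this block is zero, and this part is the left side of \eqref{eq:star} for the components of the vectors $(v_{iE})_E$ along the variables of the block. These components vanish because the block is good. Every variable belongs to a block, so $v_{iE}=0$.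

If $\sum c_{iE}F^i_E\in\mathfrak t$, differentiate with respect to one of the $z$-variables. This preserves $\mathfrak t$, and the first statement gives $c_{iE}=0$.
\end{proof}

\begin{lemma}\label{lem:H}
The family $(\theta^\eta F^i_E)$ has independent partials.
\end{lemma}

\begin{proof}
For $d=3$ this is Lemma~\ref{lem:claim}. Let $d\ge4$ and $\sum\partial_{v_{\eta iE}}(\theta^\eta F^i_E)=0$. Since $\partial_v\theta^\eta=\sum_g\eta_g\,\theta_g(v)\,\theta^{\eta-\mathbf 1_g}$, with $\mathbf 1_g$ the $g$-th unit vector, the relation reads
\[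
\sum_{|\zeta|=d-4}\theta^\zeta\sum_{i,E}c_{\zeta iE}F^i_E+\sum_{|\eta|=d-3}\theta^\eta H_\eta=0,
\]
where $H_\eta=\sum_{i,E}\partial_{v_{\eta iE}}F^i_E$ and $c_{\zeta iE}=\sum_g(\zeta_g+1)\,\theta_g(v_{\zeta+\mathbf 1_g,i,E})$. The component of degree $d-4$ in $\theta$ is $\sum_\zeta\theta^\zeta\sum_{i,E}c_{\zeta iE}F^i_E|_{\theta=0}$. Hence $\sum_{i,E}c_{\zeta iE}F^i_E\in\mathfrak t$ for each $\zeta$, and all $c_{\zeta iE}=0$ by Lemma~\ref{lem:claim}. Now $\sum_\eta\theta^\eta H_\eta=0$, and the component of degree $d-3$ in $\theta$ gives $H_\eta|_{\theta=0}=0$ for each $\eta$. So $H_\eta\in\mathfrak t$, and $v_{\eta iE}=0$ by Lemma~\ref{lem:claim}.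
\end{proof}

\subsection*{A form killed by all second derivatives}

\begin{lemma}\label{lem:fail}
For any $y_1,\dots,y_k\in\mathbb K^n$ there is $0\ne w\in W$ with $\partial_{y_a}\partial_{y_b}w=0$ for all $a,b$.
\end{lemma}

\begin{proof}
The vectors $\rho_{ab}=\sum_j(\partial_{y_a}\partial_{y_b}q_j)\,\mathbf e_j\in Q$, $a\le b$, are $e$ in number, so they lie in a subspace $Q_1\subset Q$ of dimension $e$. Let $0\ne\varpi=\sum_E\varpi_E\mathbf e_E\in\bigwedge^eQ_1$. Let $u^i\colon\bigwedge^{e+1}Q\to D_1$ be the linear map $\mathbf e_G\mapsto u^i_G$, and for $\lambda\in\mathbb K^m$ define the linear map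
\[
N\colon Q\to D_1,\qquad N(x)=\sum_i\lambda_i\,u^i(x\wedge\varpi).
\]
It vanishes on $Q_1$, because $\bigwedge^{e+1}Q_1=0$. We want all linear forms $N(x)$ to vanish at $y_1,\dots,y_k$. It is enough to impose this for $x$ in a basis of a complement of $Q_1$, which gives $k(r-e)<m$ linear equations on $\lambda$. Choose a solution $\lambda\ne0$, write $N_j=N(\mathbf e_j)$, and put
\[
w_0=\sum_jN_jq_j=\sum_{i,E}\lambda_i\varpi_E\sum_{j\notin E}\varepsilon(j,E)\,u^i_{E\cup j}q_j=\sum_{i,E}\lambda_i\varpi_EF^i_E .
\]
The coefficients $\lambda_i\varpi_E$ are not all zero, so $w_0\ne0$ by Lemma~\ref{lem:claim}. Moreover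
\[
\partial_{y_a}\partial_{y_b}w_0=\sum_jN_j(y_a)\,\partial_{y_b}q_j+\sum_jN_j(y_b)\,\partial_{y_a}q_j+N(\rho_{ab})=0,
\]
by the choice of $\lambda$ and because $\rho_{ab}\in Q_1$. If $d=3$, take $w=w_0$. If $d\ge4$, choose $0\ne\ell\in\langle\theta_0,\dots,\theta_k\rangle$ with $\ell(y_1)=\dots=\ell(y_k)=0$ and take $w=\ell^{d-3}w_0$. Then $0\ne w\in W$, and $\partial_{y_a}\ell=0$ for all $a$ gives $\partial_{y_a}\partial_{y_b}w=\ell^{d-3}\,\partial_{y_a}\partial_{y_b}w_0=0$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:general}]
Let $I$ be the ideal that Lemma~\ref{lem:linear} attaches to $W$. By Lemma~\ref{lem:H} it is artinian, generated in degree $d$ and linear for $n-1$ steps. By Lemmas~\ref{lem:fail} and~\ref{lem:dual}(2), $\mathfrak m^d\not\subset I+(l_1,\dots,l_k)^2$ for all linear forms $l_1,\dots,l_k$.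

Let $n-k+1\le p\le n$. The resolution is linear for $p-1\le n-1$ steps. Any $l_p,\dots,l_n$ are at most $k$ forms; completing them to $k$ forms only enlarges the ideal $I+(l_p,\dots,l_n)^2$, so it does not contain $\mathfrak m^d$. Thus the Conjecture fails for $p$.

Finally let $k=1$. Then $|\mathcal A|=4\binom42=24$ if $d=3$ and $|\mathcal A|=26$ if $d\ge4$. Attach blocks of type B to $\beta$ elements of $\mathcal A$, where $1\le\beta\le|\mathcal A|$, blocks of type A to the others, and add $\gamma\ge0$ blocks obtained from type B by deleting $t$. Then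
\[
n=|\mathcal A|+3\beta+2(|\mathcal A|-\beta)+3\gamma=3|\mathcal A|+\beta+3\gamma .
\]
With $\beta\in\{1,2,3\}$ and $\gamma\ge0$ this takes every value at least $3|\mathcal A|+1$, which is $73$ for $d=3$ and $79$ for $d\ge4$.
\end{proof}

\begin{thebibliography}{9}

\bibitem{LPMI}
\emph{Lefschetz Properties of Monomial Ideals},
\texttt{http://www.diva-portal.org/smash/get/\allowbreak diva2:1183790/\allowbreak FULLTEXT01.pdf}

\end{thebibliography}
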